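# First countable pseudocompact spaces without point-countable $\pi$-bases

All spaces are assumed to be Tychonoff. Ordinals are the sets of their predecessors, so $\omega_1$ is the set of countable ordinals. For a cardinal $\kappa$, its successor $\kappa^+$ is regular: the supremum of at most $\kappa$ ordinals below $\kappa^+$ is again below $\kappa^+$. In particular $\omega_1$ and $\omega_2$ are regular.

## 1. Dense sets of size at most $\omega_1$

**Definition.** A family $\mathcal B$ of nonempty open subsets of $X$ is a *$\pi$-base* of $X$ if every nonempty open subset of $X$ contains some element of $\mathcal B$. A family $\mathcal B$ is *point-countable* if every point $x\in X$ belongs to at most countably many elements of $\mathcal B$. A space is *first countable* if every point has a countable local base. The *density* $d(X)$ is the least size of a dense subset of $X$.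

A $\pi$-base need not contain neighborhoods of any particular point. In a discrete space the family of all singletons is a $\pi$-base, and it is point-countable because it is disjoint. If the space is infinite, the family of all nonempty subsets is also a $\pi$-base, and it is not point-countable, since each point has uncountably many subsets containing it. So "has a point-countable $\pi$-base" means that *some* $\pi$-base is point-countable. To refute it, one has to deal with every $\pi$-base at once.

The easiest positive case is a separable first countable space. Take countable local bases of open sets at the points of a countable dense set $D$. If $U$ is nonempty and open, it contains some $x\in D$, hence a member of the local base at $x$. So we have a countable $\pi$-base, which is trivially point-countable. One cardinal higher the result is still true, with one additional trick.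

**Proposition 1.** Every first countable space $X$ with $d(X)\le\omega_1$ has a point-countable $\pi$-base. Hence every first countable space without a point-countable $\pi$-base has density at least $\omega_2$.

**Step 1: reduce to two kinds of open pieces.** The purpose is to separate the places where $X$ is separable from those where it is nowhere separable. Let $\mathcal G$ be a maximal disjoint family of nonempty open sets $G$, each of which is either separable or has no nonempty separable open subset. Every nonempty open $U$ contains such a set: if $U$ has a nonempty separable open subset, take that one; if not, take $U$ itself. By maximality, $\bigcup\mathcal G$ is dense.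

Suppose each $G\in\mathcal G$ has a point-countable $\pi$-base $\mathcal B_G$. Then $\bigcup_{G}\mathcal B_G$ is a $\pi$-base of $X$, since a nonempty open $U$ meets some $G$, and $U\cap G$ contains a member of $\mathcal B_G$. It is point-countable because a point lies in at most one $G$. So it suffices to treat one $G$. If $G$ is separable, we are done by the argument above.

**Step 2: thin out a $\pi$-base of a nowhere separable piece.** Let $G$ have no nonempty separable open subset. The trace on $G$ of a dense subset of $X$ is dense in $G$, so $G$ has a dense set $\{x_\alpha:\alpha<\omega_1\}$, where repetitions are allowed. Countable local bases at these points, consisting of open subsets of $G$, form a $\pi$-base of $G$ that we list as $\{B_\alpha:\alpha<\omega_1\}$. Put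
$$B'_\alpha=B_\alpha\setminus\overline{\{x_\beta:\beta<\alpha\}} .$$
This is open. It is nonempty: otherwise $B_\alpha\subset\overline{\{x_\beta:\beta<\alpha\}}$, every nonempty open subset of $B_\alpha$ meets $\{x_\beta:\beta<\alpha\}$, and so the countable set $B_\alpha\cap\{x_\beta:\beta<\alpha\}$ is dense in $B_\alpha$. That makes $B_\alpha$ a nonempty separable open subset of $G$, a contradiction. Since $B'_\alpha\subset B_\alpha$, the family $\{B'_\alpha:\alpha<\omega_1\}$ is a $\pi$-base of $G$.

**Step 3: count.** Let $x\in G$, with countable local base $\{U_n:n<\omega\}$. Choose $\alpha_n$ with $x_{\alpha_n}\in U_n$, and let $\alpha<\omega_1$ be larger than all $\alpha_n$. Then $x\in\overline{\{x_\beta:\beta<\alpha\}}$, so $x\notin B'_\gamma$ for all $\gamma\ge\alpha$. Thus $x$ is in at most countably many of the sets $B'_\gamma$. $\square$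

## 2. What changes at density $\omega_2$

Run the same argument one cardinal higher. Let $G$ be first countable with a dense set $\{x_\alpha:\alpha<\omega_2\}$, and suppose that no nonempty open subset of $G$ has density at most $\omega_1$. The sets $B'_\alpha=B_\alpha\setminus\overline{\{x_\beta:\beta<\alpha\}}$, $\alpha<\omega_2$, are again nonempty and form a $\pi$-base. Each $x$ is in the closure of countably many $x_\beta$, so $x\notin B'_\gamma$ once $\gamma$ is above some $\alpha<\omega_2$. But $\alpha$ may now have $\omega_1$ predecessors. The conclusion is that $x$ lies in at most $\omega_1$ members, and the argument gives nothing better.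

Can a compactness hypothesis make up the loss? The *tightness* $t(X)$ is the least infinite cardinal $\tau$ such that whenever $x\in\overline A$, there is $B\subset A$ with $|B|\le\tau$ and $x\in\overline B$. Every first countable space has countable tightness. A theorem of Shapirovsky says that every compact space $X$ has a $\pi$-base such that every point of $X$ belongs to at most $t(X)$ of its elements. In particular, every first countable compact space has a point-countable $\pi$-base, whatever its density.

A space is *pseudocompact* if every continuous real-valued function on it is bounded. The question, which comes from a paper whose abstract begins "It is a classical result of Shapirovsky that any compact space of countable tightness has a point-countable $\pi$-base" (https://www.impan.pl/shop/publication/transaction/download/product/89104), is this: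

> Does every first countable pseudocompact space have a point-countable $\pi$-base?

The standard noncompact example does not decide it. In the ordinal space $\omega_1$ every countable set is contained in some compact interval $[0,\alpha]$. So a continuous $f$ with $|f(x_n)|>n$ for all $n$ would be unbounded on a compact set, which is impossible; hence $\omega_1$ is pseudocompact. It is first countable. The singletons of $0$ and of the successor ordinals form a $\pi$-base, and this family is disjoint.

The answer to the question is **no**, in ZFC. By Proposition 1, any counterexample has density at least $\omega_2$, so we should look for a structure of height $\omega_2$.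

## 3. A tree-like $\pi$-base defeats all $\pi$-bases

For functions $s,t$ defined on ordinals, $s\subset t$ (non-strict) means that $t$ extends $s$. Call $s,t$ *comparable* if $s\subset t$ or $t\subset s$, and *incomparable* otherwise. If two functions are both contained in a third one, they are comparable. We write $s^\frown i$ for $s$ extended by one more value $i$.

The next lemma turns the problem around. To handle *all* $\pi$-bases it is enough to have *one* $\pi$-base shaped like a tree in which long chains have upper bounds: any other $\pi$-base can be interleaved with it along a chain.

**Lemma 2.** Let $\kappa$ be an infinite cardinal and let $Q$ be a nonempty set of functions on ordinals such that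

* (Q1) if $t\in Q$, then $t^\frown0\in Q$ and $t^\frown1\in Q$;
* (Q2) if $\alpha\le\kappa$ is a limit ordinal, and $t_\beta\in Q$ for $\beta<\alpha$ with $t_\beta\subset t_\gamma$ whenever $\beta<\gamma<\alpha$, then some $t\in Q$ extends all $t_\beta$.

Let $Y$ be a space with a $\pi$-base $\{P_t:t\in Q\}$ such that $P_t\subset P_s$ whenever $s\subset t$, and $P_s\cap P_t=\emptyset$ whenever $s,t$ are incomparable. Then:

1. if $P_t\subset P_s$, then $s\subset t$;
2. for every $\pi$-base $\mathcal B$ of $Y$ there is $t\in Q$ such that $P_t$ is contained in at least $\kappa$ members of $\mathcal B$.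

**Proof of 1: inclusion of sets reflects extension of functions.** Let $P_t\subset P_s$. Since $P_t\ne\emptyset$, the functions $s,t$ are not incomparable. Suppose $t\subsetneq s$. Choose $e\in\{0,1\}$ with $e\neq s(\operatorname{dom}t)$. Then $t^\frown e$ and $s$ are incomparable, so $P_{t^\frown e}\cap P_s=\emptyset$. But $\emptyset\ne P_{t^\frown e}\subset P_t\subset P_s$, a contradiction. So $s\subset t$.

**Proof of 2: climb.** We alternate between the two $\pi$-bases. By recursion on $\alpha<\kappa$ we define $t_\alpha\in Q$ and $B_\alpha\in\mathcal B$, with $t_\beta\subset t_\alpha$ for $\beta<\alpha$. Let $t_0\in Q$ be arbitrary. Given $t_\alpha$, choose $B_\alpha\in\mathcal B$ with $B_\alpha\subset P_{t_\alpha{}^\frown0}$, and then $t_{\alpha+1}\in Q$ with $P_{t_{\alpha+1}}\subset B_\alpha$. Then $P_{t_{\alpha+1}}\subset P_{t_\alpha{}^\frown0}$, so $t_\alpha{}^\frown0\subset t_{\alpha+1}$ by part 1. At limit $\alpha$, let $t_\alpha\in Q$ extend all earlier $t_\beta$, using (Q2). Finally, by (Q2) for $\alpha=\kappa$, let $t\in Q$ extend all $t_\alpha$, $\alpha<\kappa$. Then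
$$\emptyset\ne P_t\subset P_{t_{\alpha+1}}\subset B_\alpha\qquad(\alpha<\kappa).$$

It remains to see that the $B_\alpha$ are distinct. For $\alpha<\beta<\kappa$ we have $t_{\alpha+1}\subset t_\beta$, hence
$$B_\beta\subset P_{t_\beta{}^\frown0}\subsetneq P_{t_\beta}\subset P_{t_{\alpha+1}}\subset B_\alpha .$$
The inclusion in the middle is strict because $P_{t_\beta{}^\frown1}$ is a nonempty subset of $P_{t_\beta}$ disjoint from $P_{t_\beta{}^\frown0}$. $\square$

For uncountable order we take $\kappa=\omega_1$ and
$$T=2^{<\omega_2}=\bigcup_{\alpha<\omega_2}{}^{\alpha}2,\qquad [t]=\{u\in T:t\subset u\}.$$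
(Q1) is clear. (Q2) holds since the union of a $\subset$-chain of at most $\omega_1$ elements of $T$ has domain below $\omega_2$ and hence is in $T$. The tree $2^{<\omega_1}$ would not do: in the last step, the union of the $t_\alpha$ has domain at least $\omega_1$. Note that $[s]\cap[t]=\emptyset$ if $s,t$ are incomparable, and $[t]\subset[s]$ if $s\subset t$.

The problem is now: *find a first countable pseudocompact space with a $\pi$-base indexed by $T$ as in Lemma 2.*

## 4. The tree with one convergent sequence per node

Write $0^n$ for the string of $n$ zeros and $0^\omega$ for the constant zero sequence of length $\omega$. Use concatenation as in $t^\frown0^n{}^\frown1$.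

Without pseudocompactness there is a natural first try: let the nodes be points, and let a node $t$ be the limit of the sets $[t^\frown0^n{}^\frown1]$.

**Example 3.** Let $X_0=\{t\in T:\operatorname{dom}t\text{ is }0\text{ or a limit}\}$, and for $t\in X_0$ and $k<\omega$ let
$$O_k(t)=\{t\}\cup\bigcup_{n\ge k}\bigl([t^\frown0^n{}^\frown1]\cap X_0\bigr).$$
Call $U\subset X_0$ open if every $t\in U$ has some $O_k(t)\subset U$. If $u\in O_k(t)$ and $u\neq t$, then $u\in[t^\frown0^n{}^\frown1]$ for some $n\ge k$, and $O_0(u)\subset[u]\subset[t^\frown0^n{}^\frown1]$. So each $O_k(t)$ is open, and $X_0$ is first countable. In the same way each $P_t=[t]\cap X_0$, $t\in T$, is open.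

*It is Hausdorff.* If $t,u\in X_0$ are incomparable, use $O_0(t)\subset[t]$ and $O_0(u)\subset[u]$. If $t\subsetneq u$, then $\operatorname{dom}u\ge\operatorname{dom}t+\omega$, so $u$ extends either $t^\frown0^\omega$ or exactly one $t^\frown0^n{}^\frown1$. In the first case put $j=0$, in the second $j=n+1$. Then $u$ is incomparable with $t^\frown0^m{}^\frown1$ for all $m\ge j$, so
$$O_j(t)\cap[u]=\emptyset. \tag{1}$$

*It is zero-dimensional.* We show that $O_k(t)$ is closed. Let $v\in X_0\setminus O_k(t)$. If $v,t$ are incomparable, then $O_0(v)\cap O_k(t)=\emptyset$. If $v\subsetneq t$, then (1) with the roles $v,t$ gives $j$ with $O_j(v)\cap[t]=\emptyset$. If $t\subsetneq v$, then $v$ extends $t^\frown0^\omega$ or some $t^\frown0^n{}^\frown1$ with $n<k$, so $v$ is incomparable with $t^\frown0^m{}^\frown1$ for $m\ge k$, and $[v]\cap O_k(t)=\emptyset$. So $X_0$ is Tychonoff.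

*It has no point-countable $\pi$-base.* Each $P_t$ is nonempty (extend $t$ by $0^\omega$ to the next limit), and every nonempty open set contains some $O_k(t)\supset P_{t^\frown0^k{}^\frown1}$. So $\{P_t:t\in T\}$ is a $\pi$-base as in Lemma 2 with $\kappa=\omega_1$.

*It is not pseudocompact.* Let $b_n=1^\frown0^n{}^\frown1^\frown0^\omega\in{}^{\omega}2$, and let $f=n$ on $[b_n]\cap X_0$ for each $n$, and $f=0$ elsewhere. If $\operatorname{dom}v\ge\omega$, then $f$ is constant on $[v{\restriction}\omega]\cap X_0\supset O_0(v)$. The only other point is $\emptyset$, and $f=0$ on $O_1(\emptyset)$, whose nonempty sequences all begin with $0$. So $f$ is continuous and unbounded.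

This shows exactly what is missing. The antichain $(b_n)$ is infinite, and the open sets $P_{b_n}$ accumulate nowhere. For pseudocompactness we want, near every countable antichain, a point at which infinitely many of its members accumulate. If we simply add a point for *every* countable antichain, we lose the Hausdorff property: the points for an antichain and for a subsequence of it could not be separated. There is a second concern. An antichain that returns infinitely often both to $[t]$ and to the complement of $[t]$ should not be given a point, since we want every $[t]$ to decide where the point lies.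

The way out has two parts. First, thin out antichains so that every $[t]$ decides them. Second, choose a *maximal almost disjoint* family of thinned-out antichains. Almost disjointness gives the Hausdorff property, and maximality gives pseudocompactness. The points will be the antichains themselves.

## 5. Antichains decided by every node

**Definition.** $\mathcal S$ is the set of all sequences $a=(a_i)_{i<\omega}$ of pairwise incomparable elements of $T$ such that for every $t\in T$ the set $\{i:t\subset a_i\}$ is finite or cofinite. For $a\in\mathcal S$ put $V_n(a)=\bigcup_{i\ge n}[a_i]$.

For example, $a_i=t^\frown0^i{}^\frown1$ defines an element of $\mathcal S$. If $u\subset t^\frown0^j$ for some $j$, then $u\subset a_i$ for all $i\ge j$. For any other $u$, $u\subset a_i$ is possible only when $u=a_i$ or $u\not\subset t^\frown 0^i$, which again means $u=a_i$, so this holds for at most one $i$. On the other hand, the sequence alternating between $0^\frown0^i{}^\frown1$ and $1^\frown0^i{}^\frown1$ is not in $\mathcal S$: the node of length one with value $0$ is contained in infinitely many terms and missing from infinitely many.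

**Lemma 4.** Every sequence $(a_i)_{i<\omega}$ of pairwise incomparable elements of $T$ has a subsequence in $\mathcal S$.

**Step 1: find a node $b$ toward which infinitely many $a_i$ tend.** Let $S=\{t\in T:t\subset a_i\text{ for infinitely many }i\}$. Then $\emptyset\in S$, and $S$ is closed under initial segments. Let $C$ be a maximal chain in $S$ and $b=\bigcup C$. Its domain is at most $\sup_i\operatorname{dom}a_i<\omega_2$, so $b\in T$.

**Step 2: $b\notin S$.** Suppose $b\in S$. Then neither $b^\frown0$ nor $b^\frown1$ is in $S$, since adding it would enlarge the chain $C$. But infinitely many $a_i$ extend $b$, and at most one $a_i$ equals $b$, the terms being pairwise incomparable. Each of the others extends $b^\frown0$ or $b^\frown1$, so one of these is in $S$, a contradiction.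

Consequently:

* $\operatorname{dom}b$ is a limit. It is not $0$, since $\emptyset\in S$. If it were a successor, some member of $C$ would have the same domain as $b$, so $b\in C\subset S$.
* All proper initial segments of $b$ are in $S$, because each is contained in a member of $C$.
* Only finitely many $a_i$ extend $b$.

**Step 3: choose the subsequence so that it branches off $b$ later and later.** We choose $i_0<i_1<\cdots$ and $\xi_0<\xi_1<\cdots<\operatorname{dom}b$ such that
$$b\not\subset a_{i_k},\qquad b{\restriction}\xi_{k-1}\subset a_{i_k}\ (k\ge1),\qquad b{\restriction}\xi_k\not\subset a_{i_k}.$$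
Given the choices before $k$, infinitely many $a_i$ extend $b{\restriction}\xi_{k-1}$ and only finitely many extend $b$. So there is $i_k>i_{k-1}$ with the first two properties (for $k=0$ only the first is required). As $b\not\subset a_{i_k}$ and $\operatorname{dom}b$ is a limit, some proper initial segment of $b$ is not contained in $a_{i_k}$, and neither is any longer one. So $\xi_k>\xi_{k-1}$ can be chosen. Since $\xi_k\le\xi_{l-1}$ for $k<l$, we get
$$b{\restriction}\xi_k\subset a_{i_l}\quad\text{whenever }k<l. \tag{2}$$

**Step 4: every $t$ is decided.** Let $t\in T$. If $t\subset b{\restriction}\xi_k$ for some $k$, then $t\subset a_{i_l}$ for all $l>k$ by (2), and the set in question is cofinite. Now let $t\not\subset b{\restriction}\xi_k$ for all $k$. Suppose $t\subset a_{i_k}$ and $t\subset a_{i_l}$ with $k<l$. Both $t$ and $b{\restriction}\xi_k$ are contained in $a_{i_l}$, so they are comparable, hence $b{\restriction}\xi_k\subset t\subset a_{i_k}$. This contradicts the choice of $\xi_k$. So $t\subset a_{i_k}$ for at most one $k$. $\square$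

**Lemma 5.** For $a\in\mathcal S$ and $t\in T$ there is $m$ with $V_m(a)\subset[t]$ or $V_m(a)\cap[t]=\emptyset$.

**Proof.** If $\{i:t\subset a_i\}$ is cofinite, the first alternative holds for some $m$. Otherwise this set is finite. Moreover $a_i\subset t$ for at most one $i$, because two such $a_i$ would be comparable. So $a_i$ and $t$ are incomparable for all large $i$, which gives $[a_i]\cap[t]=\emptyset$ for these $i$, and the second alternative holds. $\square$

## 6. The space of a maximal almost disjoint family

**Theorem 6.** There is a first countable, zero-dimensional Hausdorff (hence Tychonoff), pseudocompact space $X$ such that for every $\pi$-base $\mathcal B$ of $X$ some nonempty open set is contained in uncountably many members of $\mathcal B$. In particular $X$ has no point-countable $\pi$-base.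

**Definition.** Call $a,c\in\mathcal S$ *almost disjoint* if $V_n(a)\cap V_n(c)=\emptyset$ for some $n$.

For example, $(0^i{}^\frown1)_i$ and $(1^\frown0^i{}^\frown1)_i$ are almost disjoint: from $n=1$ on, the first lives above nodes starting with $0$, the second above nodes starting with $1$. A sequence and a subsequence of it are never almost disjoint.

**Step 1: the points.** By Zorn's Lemma let $X\subset\mathcal S$ be a maximal family of pairwise almost disjoint elements. Then
$$\text{for every }d\in\mathcal S\text{ there is }a\in X\text{ with }V_n(a)\cap V_n(d)\ne\emptyset\text{ for all }n. \tag{3}$$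
Indeed, if $d\in X$, take $a=d$, since $V_n(d)\neq\emptyset$. If $d\notin X$, then by maximality $d$ is not almost disjoint from some $a\in X$.

**Step 2: the topology, and first countability.** A subset $A$ of the tree determines the set of those points whose tails lie in $A$. For $A\subset T$ put
$$A^*=\{c\in X:V_m(c)\subset A\text{ for some }m\}.$$
If $A\subset B$, then $A^*\subset B^*$. If $A\cap B=\emptyset$, then $A^*\cap B^*=\emptyset$, since tails of $c$ contained in $A$ and in $B$ would give a nonempty tail in $A\cap B$. Call $U\subset X$ open if for every $a\in U$ there is $n$ with $V_n(a)^*\subset U$. As $V_n(a)$ decreases with $n$, intersections of two open sets are open, and this is a topology.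

Every $A^*$ is open: if $c\in A^*$, then $V_m(c)\subset A$ for some $m$, so $V_m(c)^*\subset A^*$. Since $a\in V_n(a)^*$, the family $\{V_n(a)^*:n<\omega\}$ is a local base at $a$. So $X$ is first countable.

**Step 3: $X$ is Hausdorff.** Here we use almost disjointness. If $a\ne c$ are in $X$, then $V_n(a)\cap V_n(c)=\emptyset$ for some $n$, so $V_n(a)^*\cap V_n(c)^*=\emptyset$.

**Step 4: each $V_n(a)^*$ is closed.** This gives zero-dimensionality. Let $c\in X\setminus V_n(a)^*$; then $c\ne a$. For $i\ge n$ no $m$ satisfies $V_m(c)\subset[a_i]$, because $[a_i]\subset V_n(a)$. So by Lemma 5 there is $m(i)$ with $V_{m(i)}(c)\cap[a_i]=\emptyset$. These are infinitely many conditions, and almost disjointness reduces them to finitely many: choose $N\ge n$ with $V_N(a)\cap V_N(c)=\emptyset$, and let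
$$m=\max\bigl(\{N\}\cup\{m(i):n\le i<N\}\bigr).$$
Since $V_n(a)=V_N(a)\cup\bigcup_{n\le i<N}[a_i]$, we get $V_m(c)\cap V_n(a)=\emptyset$. So $V_m(c)^*$ is a neighborhood of $c$ disjoint from $V_n(a)^*$. Thus $X$ has a base of clopen sets, and being Hausdorff it is Tychonoff.

**Step 5: $\{[t]^*:t\in T\}$ is a $\pi$-base of $X$ as in Lemma 2.** The sets $[t]^*$ are open by Step 2.

*Nonempty.* The sequence $(t^\frown0^i{}^\frown1)_i$ is an infinite antichain above $t$. It is in $\mathcal S$, as we saw in Section 5; call it $d$. Take $a$ from (3). For every $n$, $V_n(a)$ meets $V_n(d)\subset[t]$. So the second alternative of Lemma 5 fails for $a$ and $t$, hence $V_m(a)\subset[t]$ for some $m$, that is, $a\in[t]^*$.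

*Small.* Every nonempty open set contains some $V_n(a)^*\supset[a_n]^*$.

*Tree-like.* If $s\subset t$, then $[t]\subset[s]$, so $[t]^*\subset[s]^*$. If $s,t$ are incomparable, then $[s]\cap[t]=\emptyset$, so $[s]^*\cap[t]^*=\emptyset$.

By Lemma 2 with $Q=T$ and $\kappa=\omega_1$, for every $\pi$-base $\mathcal B$ of $X$ some nonempty open set $[t]^*$ is contained in at least $\omega_1$ members of $\mathcal B$.

**Step 6: $X$ is pseudocompact.** Here we use maximality. Suppose $f:X\to\mathbb R$ is continuous and unbounded. Choose $x_n\in X$ with $|f(x_{n+1})|>|f(x_n)|+1$, and let $U_n=\{x:|f(x)-f(x_n)|<1/3\}$. The $U_n$ are nonempty and open. They are pairwise disjoint, because $|f(x_n)-f(x_m)|>1$ for $n\ne m$. By Step 5 choose $t_n$ with $[t_n]^*\subset U_n$. The $t_n$ are pairwise incomparable, since for comparable $t_n,t_m$ one of the nonempty sets $[t_n]^*,[t_m]^*$ would contain the other. By Lemma 4 a subsequence $d=(t_{n_j})_j$ is in $\mathcal S$. Take $a\in X$ from (3).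

Let $m<\omega$. Since $V_m(a)\cap V_m(d)\ne\emptyset$, there are $i,j\ge m$ with $[a_i]\cap[d_j]\ne\emptyset$. So $a_i,d_j$ are comparable and $[a_i]\cap[d_j]=[s]$, where $s$ is the longer of the two. Hence
$$\emptyset\ne[s]^*\subset[a_i]^*\cap[d_j]^*\subset V_m(a)^*\cap U_{n_j},\qquad n_j\ge j\ge m.$$
So every neighborhood of $a$ meets infinitely many $U_n$. But some neighborhood of $a$ satisfies $|f|<|f(a)|+1$ on it, while on $U_n$ we have $|f|>|f(x_n)|-1/3$, which exceeds $|f(a)|+1$ for all large $n$. This is a contradiction, and Theorem 6 is proved. $\square$

## 7. Linear orders: from the lexicographic tree to the right coordinates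

How much compactness can a counterexample have? A space is *$\omega$-bounded* if the closure of every countable subset is compact; the ordinal space $\omega_1$ is an example, as seen in Section 2. An $\omega$-bounded space is countably compact, because an infinite countable set has an accumulation point in its compact closure. It is also pseudocompact: if $|f(x_n)|>n$ for all $n$, then $f$ is unbounded on the compact set $\overline{\{x_n:n<\omega\}}$.

**Theorem 7.** For every infinite cardinal $\kappa$ there is a first countable, $\omega$-bounded linearly ordered topological space $X$ (in particular hereditarily normal, countably compact and pseudocompact) such that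

1. for every $\pi$-base $\mathcal B$ of $X$ some nonempty open set is contained in at least $\kappa$ members of $\mathcal B$;
2. $X$ has a $\pi$-base in which every point belongs to at most $\kappa$ members.

For $\kappa\ge\omega_1$ such an $X$ has no point-countable $\pi$-base. By 1 and 2, $\kappa$ is exactly the least possible order of a $\pi$-base of $X$.

Fix $\kappa$ and let $\lambda=\kappa^+$. The plan is again a tree-like $\pi$-base, now consisting of intervals. Nodes are functions $s$ with domain below $\lambda$. The node $s$ receives a left endpoint $s^-=s^\frown(-\infty)$ and a right endpoint $s^+=s^\frown(+\infty)$, and these endpoints are the points of the space, ordered lexicographically.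

**First try: values in $\mathbb Z$, endpoints at all nodes.** Let $\kappa\ge\omega_1$ and $\operatorname{dom}s=\omega_1$. The points $(s{\restriction}\delta)^-$, $\delta<\omega_1$, are strictly increasing in $\delta$ and below $s^-$, since $-\infty<s(\delta)$. They are cofinal below $s^-$: if $y<s^-$, then $y$ and $s^-$ first differ at some $\zeta<\omega_1$ with $y(\zeta)<s(\zeta)$, because at coordinate $\omega_1$ the value $-\infty$ of $s^-$ is least; so $y<(s{\restriction}\delta)^-$ for $\delta>\zeta$. Suppose $\{U_n\}$ were a countable local base at $s^-$. Choose $\delta_n$ with $(s{\restriction}\delta_n)^-\in U_n$ and put $\delta=\sup_n\delta_n<\omega_1$. No $U_n$ is contained in the neighborhood $\{x:x>(s{\restriction}\delta)^-\}$ of $s^-$. So first countability fails at nodes whose length has uncountable cofinality.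

**Second try: omit the endpoints at these nodes.** Keep the values in $\mathbb Z$, but let $s^\pm$ be points only if $\operatorname{dom}s$ is not a limit of uncountable cofinality. Again let $\operatorname{dom}s=\omega_1$. Consider the increasing sequence $x_n=(s^\frown n)^-$, $n<\omega$, and let $y$ be an upper bound of it. If $y$ extended $s$, then $y(\omega_1)$ would be an integer and $y<x_n$ for $n>y(\omega_1)$. So $y$ first differs from $s$ at some $\zeta<\omega_1$, with $y(\zeta)>s(\zeta)$. Then $z=(s{\restriction}(\zeta+1))^+$ satisfies $z<y$ because $z(\zeta)=s(\zeta)$, and $z>x_n$ for all $n$ because $+\infty>s(\zeta+1)$. So there is no least upper bound. It follows that the sequence has no accumulation point: a point $y$ above all $x_n$ has a neighborhood $\{x:x>z\}$, with $z<y$ an upper bound, missing all $x_n$; a point $y<x_k$ has the neighborhood $\{x:x<x_k\}$ containing only finitely many $x_n$. The infinite set $\{x_n\}$ is closed and discrete, so its closure is not compact.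

The endpoints cannot be kept at these nodes, and when they are dropped, the range of values at such a coordinate must not have increasing $\omega$-sequences running off to the end. So at coordinates of uncountable cofinality we replace $\mathbb Z$ by an order $W$ in which every increasing $\omega$-sequence has a supremum, and every decreasing one an infimum. For first countability, every element of $W$ must also be approachable from each side by at most a countable sequence.

**The order $W$.** Let $W=\omega_1^*+\omega_1$, i.e. $W=\{-,+\}\times\omega_1$, where all $(-,\alpha)$ precede all $(+,\beta)$, the elements $(+,\cdot)$ are ordered as $\omega_1$, and the elements $(-,\cdot)$ are ordered as the reverse of $\omega_1$. Then: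

* (W1) Every $i\in W$ has an immediate predecessor or is the supremum of a strictly increasing $\omega$-sequence. Indeed, $(-,\alpha)$ has the immediate predecessor $(-,\alpha+1)$, $(+,0)$ has $(-,0)$, and $(+,\alpha+1)$ has $(+,\alpha)$. If $\alpha$ is a countable limit, then $(+,\alpha)$ is the supremum of $(+,\alpha_k)$ for $\alpha_k\nearrow\alpha$.
* (W2) Every strictly increasing $\omega$-sequence in $W$ has a supremum in $W$. There is no infinite strictly decreasing sequence of ordinals, so the sequence is eventually in the part $\omega_1$, where countable sets have suprema.

The map $(\pm,\alpha)\mapsto(\mp,\alpha)$ is an order-reversing involution of $W$, so the mirror images of (W1) and (W2) hold too. The set $\mathbb Z\cup\{\pm\infty\}$ has the order-reversing involution $n\mapsto-n$, $\pm\infty\mapsto\mp\infty$.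

**The space.** Call an ordinal $\xi$ *big* if it is a limit ordinal with $\operatorname{cf}\xi>\omega$, and *small* otherwise. For example $0$, $\omega$ and $\omega_1+1$ are small, and $\omega_1$ is big. Put $I_\xi=W$ if $\xi$ is big, and $I_\xi=\mathbb Z$ if $\xi$ is small. Let
$$T=\{s:s\text{ a function},\ \operatorname{dom}s<\lambda,\ s(\xi)\in I_\xi\text{ for all }\xi\in\operatorname{dom}s\},$$
$$X=\{s^-,s^+:s\in T,\ \operatorname{dom}s\text{ small}\},\qquad s^\pm=s^\frown(\pm\infty).$$
(From here on $T$ denotes this new tree.) Members of $X$ have $\pm\infty$ as last value and only there. Hence a member of $X$ is not an element of $T$, and it is not a proper initial segment of another member of $X$ or of an element of $T$. So distinct $x,y\in X$ have a least $\xi$ with $x(\xi)\ne y(\xi)$. Put $x<y$ iff $x(\xi)<y(\xi)$ there, in $\mathbb Z\cup\{\pm\infty\}$ if $\xi$ is small and in $W$ if $\xi$ is big.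

This is a linear order. For transitivity, let $x<y<z$, with first differences $\xi$ of $x,y$ and $\eta$ of $y,z$, and let $\zeta=\min(\xi,\eta)$. Below $\zeta$ all three agree, and $x(\zeta)\le y(\zeta)\le z(\zeta)$ with at least one strict inequality, so $x<z$.

Give $X$ the order topology. Applying the involutions coordinatewise is an order-reversing bijection of $X$ that exchanges points of the form $s^-$ and $s^+$. "By symmetry" refers to this bijection.

For $s\in T$ let $N_s=\{x\in X:s\subset x\}$. This is nonempty: if $\operatorname{dom}s$ is small, then $s^-\in N_s$; if it is big, then $(s^\frown i)^-\in N_s$ for any $i\in W$, since $\operatorname{dom}s+1$ is a successor, hence small. Every $x\in N_s$ has $\operatorname{dom}s\in\operatorname{dom}x$, because $x\ne s$.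

**Lemma 8.** Let $s\in T$.

1. If $y\in X$ and $s\not\subset y$, then $y$ is below all elements of $N_s$ or above all of them. In particular $N_s$ is convex.
2. If $\operatorname{dom}s$ is small, then $s^-=\min N_s$ and $s^+=\max N_s$.

**Proof.** (1) Since $y$ is not an initial segment of $s$ and $s\not\subset y$, there is a least $\xi\in\operatorname{dom}s$ with $y(\xi)\ne s(\xi)$. It is the first difference of $y$ with every $x\in N_s$, and $x(\xi)=s(\xi)$ for all of these. So $y$ is on the same side of all of them. If $x<y<z$ with $x,z\in N_s$, then $y$ is neither below all nor above all of $N_s$, so $y\in N_s$.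

(2) Let $\xi=\operatorname{dom}s$ and $x\in N_s$. Then $x(\xi)\in\mathbb Z\cup\{\pm\infty\}$. If $x(\xi)=-\infty$, then $x=s^-$; otherwise $x>s^-$. Similarly for $s^+$. $\square$

We write $y<N_s$ if $y$ is below all elements of $N_s$, and similarly $y>N_s$.

## 8. Countable approach to every endpoint

We show that $X$ is first countable. By symmetry it suffices to consider a point $s^-$, with $\xi=\operatorname{dom}s$ small. It suffices to find, on each side, an immediate neighbor of $s^-$, or a countable set of points on that side converging to $s^-$, or to see that no points exist on that side.

**Right side.** The points $(s^\frown n)^->s^-$ decrease to $s^-$ as $n\to-\infty$. Indeed, let $y>s^-$. If $s\not\subset y$, then $y>N_s$ by Lemma 8, so $y>(s^\frown n)^-$ for all $n$. If $s\subset y$, then $y(\xi)\in\mathbb Z\cup\{+\infty\}$ since $y\ne s^-$, and $(s^\frown n)^-<y$ for every $n<y(\xi)$.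

**Left side, $\xi=0$.** Then $s=\emptyset$ and $s^-=\min N_\emptyset=\min X$.

**Left side, $\xi=\eta+1$ a successor.** Let $s=r^\frown i$ with $i\in I_\eta$.

Suppose first that $i$ has an immediate predecessor $i'$ in $I_\eta$. Then $(r^\frown i')^+$ is the immediate predecessor of $s^-$. It is smaller, as $i'<i$. Suppose $(r^\frown i')^+<y<s^-$. By convexity of $N_r$, $r\subset y$, and $i'\le y(\eta)\le i$. Since $y$ is above $\max N_{r^\frown i'}$ and below $\min N_{r^\frown i}$, it is in neither of these sets, so $i'<y(\eta)<i$. In particular $y(\eta)\ne\pm\infty$, so $y(\eta)\in I_\eta$, contradicting the choice of $i'$.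

Otherwise $I_\eta=W$, since every integer has an immediate predecessor, and by (W1) $i=\sup_ki_k$ with $i_k$ strictly increasing. The points $(r^\frown i_k)^-$ are below $s^-$, and they are cofinal below it. Let $y<s^-$. If $r\not\subset y$, then $y<N_r$ by Lemma 8, and $y<(r^\frown i_0)^-$. If $r\subset y$, then $y(\eta)\in W$ and $y(\eta)\le i$; here $y(\eta)=i$ is impossible because it gives $y\in N_s$ and $y\ge s^-$. So $y(\eta)<i_k$ for some $k$, and $y<(r^\frown i_k)^-$.

**Left side, $\xi$ a limit.** As $\xi$ is small, $\operatorname{cf}\xi=\omega$. Take successor ordinals $\delta_k\nearrow\xi$. The points $(s{\restriction}\delta_k)^-$ belong to $X$ and are below $s^-$, since $-\infty<s(\delta_k)$ or, in case $\delta_k$ is the first difference, simply because the value of $s^-$ there is $s(\delta_k)\in I_{\delta_k}=\mathbb Z$. If $y<s^-$ and $\zeta$ is the first difference, then $\zeta<\xi$, since $s^-(\xi)=-\infty$ is least. So $y(\zeta)<s(\zeta)$, and $y<(s{\restriction}\delta_k)^-$ as soon as $\delta_k>\zeta$.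

So every point of $X$ has a countable local base.

## 9. Suprema of increasing sequences

**Lemma 9.** Every strictly increasing sequence $(x_k)_{k<\omega}$ in $X$ has a supremum in $X$. By symmetry, every strictly decreasing sequence has an infimum.

**Step 1: the stable part of the sequence.** Call $r\in T$ *good* if $r\subset x_k$ for all but finitely many $k$. Any two good $r$'s are contained in a common $x_k$, so they are comparable. Also $\emptyset$ is good. Let $s$ be the union of all good $r$. Then $\operatorname{dom}s\le\sup_k\operatorname{dom}x_k<\lambda$, because $\lambda$ is regular and uncountable. So $s\in T$. Let $\xi=\operatorname{dom}s$.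

**Step 2 (Case A): $s$ is good.** We look at the next coordinate. There is $k_0$ such that $s\subset x_k$ for $k\ge k_0$. For these $k$ the values $x_k(\xi)$ are non-decreasing. They are not eventually constant with value $i\in I_\xi$, since otherwise $s^\frown i$ would be good. They are not eventually constant with value $\pm\infty$, since otherwise $x_k=s^\pm$ for all large $k$, while the $x_k$ are distinct.

*If $I_\xi=\mathbb Z$*, then $\xi$ is small, so $s^+\in X$. All $x_k(\xi)$ with $k\ge k_0$ are below $+\infty$, since after one value $+\infty$ the sequence would be constant. They are unbounded in $\mathbb Z$, since otherwise they would be eventually constant. We claim $\sup_kx_k=s^+$. It is an upper bound, being $\max N_s$. Let $y<s^+$. If $s\not\subset y$, then $y<N_s$, so $y<x_{k_0}$. If $s\subset y$, then $y(\xi)<+\infty$, so $y(\xi)<x_k(\xi)$ and $y<x_k$ for some $k\ge k_0$.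

*If $I_\xi=W$*, then $\xi$ is big. A subsequence of the values $x_k(\xi)$, $k\ge k_0$, is strictly increasing, so by (W2) they have a supremum $i\in W$, and it is not attained. As $\xi+1$ is small, $(s^\frown i)^-\in X$. We claim that this is $\sup_kx_k$. It is an upper bound since $x_k(\xi)<i$ for $k\ge k_0$. Let $y<(s^\frown i)^-$. If $s\not\subset y$, then $y<N_s$, so $y<x_{k_0}$. If $s\subset y$, then $y(\xi)\le i$, and $y(\xi)=i$ would give $y\in N_{s^\frown i}$ and $y\ge(s^\frown i)^-$. So $y(\xi)<i$, hence $y(\xi)<x_k(\xi)$ and $y<x_k$ for some $k\ge k_0$.

**Step 3 (Case B): $s$ is not good; then $\operatorname{cf}\xi=\omega$.** The aim is to see that $s^-$ is a point of $X$. First, $\xi$ is a limit ordinal: $\xi\ne0$ since $\emptyset$ is good, and if $\xi$ were a successor, some good $r$ would have domain $\xi$, so $s=r$ would be good. Every $s{\restriction}\zeta$ with $\zeta<\xi$ is an initial segment of a good $r$, hence good. Let $k_\zeta$ be minimal with $s{\restriction}\zeta\subset x_j$ for all $j\ge k_\zeta$. The map $\zeta\mapsto k_\zeta\in\omega$ is non-decreasing. If it were bounded by some $k$, then $s{\restriction}\zeta\subset x_j$ for all $\zeta<\xi$ and $j\ge k$, so $s\subset x_j$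 for all $j\ge k$ and $s$ would be good. So it is unbounded. Choose $\zeta_n<\xi$ with $k_{\zeta_n}\ge n$. No $\zeta<\xi$ is above all $\zeta_n$, because it would have $k_\zeta\ge n$ for all $n$. So $\operatorname{cf}\xi=\omega$, $\xi$ is small and $s^-\in X$.

**Step 4 (Case B, continued): $\sup_kx_k=s^-$.** Suppose $x_k\ge s^-$ for some $k$. Since $s$ is not good, there is $j>k$ with $s\not\subset x_j$. Let $\zeta<\xi$ be least with $x_j(\zeta)\ne s(\zeta)$. Since $x_j>x_k\ge s^-$, we have $x_j(\zeta)>s(\zeta)$. For all large $l>j$ we have $s{\restriction}(\zeta+1)\subset x_l$, hence $x_l<x_j$, a contradiction. So $s^-$ is an upper bound.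

If $y<s^-$, then the first difference is some $\zeta<\xi$ with $y(\zeta)<s(\zeta)$, since $s^-(\xi)=-\infty$ is least. For all large $k$ we have $s{\restriction}(\zeta+1)\subset x_k$, and so $y<x_k$. $\square$

## 10. Compact closures of countable sets

Let $A\subset X$ be countable and nonempty, and let $C=\overline A$. We show that $C$ is compact, so that $X$ is $\omega$-bounded.

**Step 1: every nonempty $S\subset C$ has a supremum in $X$, and it belongs to $C$; likewise for infima.** This passes from sequences to arbitrary subsets of $C$, using that $A$ is countable. If $S$ has a maximum, this is clear. Otherwise let $A'=\{a\in A:a<s\text{ for some }s\in S\}$. Given $s\in S$, take $s<s'<s''$ in $S$. Since $s'\in\overline A$, the open interval $(s,s'')$ contains some $a\in A$, and $a\in A'$. So above every element of $S$ there is an element of $A'$, and by definition above every element of $A'$ there is an element of $S$. Hence $A'$ has no maximum, and $A'$ and $S$ have the same upper bounds. Enumerate $A'=\{a_k:k<\omega\}$ and recursively choose $x_k\in A'$ above $a_k$ and above $x_{k-1}$. This gives a strictly increasing sequence cofinal in $A'$. By Lemma 9 it has a supremum $p$, which equals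 $\sup S$. Every neighborhood of $p$ contains $(y,p]$ for some $y<p$, hence contains some $x_k\in A$. So $p\in\overline A=C$. Infima are handled symmetrically.

**Step 2: $C$ is compact.** This is the usual argument for closed intervals of the line, adapted to possible jumps. Let $\mathcal U$ be a cover of $C$ by open subsets of $X$. By Step 1, $m=\min C$ and $M=\max C$ exist. Let
$$S=\{c\in C:C\cap[m,c]\text{ is covered by finitely many members of }\mathcal U\}.$$
Then $m\in S$. Let $\sigma=\sup S\in C$, and take $U\in\mathcal U$ with $\sigma\in U$.

*$\sigma\in S$.* If $\sigma\notin S$, then $\sigma>m$, and $U\supset(y,\sigma]$ for some $y<\sigma$. There is $s\in S$ with $s>y$. Then $C\cap[m,\sigma]\subset(C\cap[m,s])\cup U$ is covered by finitely many members of $\mathcal U$, so $\sigma\in S$ after all.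

*$\sigma=M$.* Suppose $\sigma<M$, and let $\tau=\inf\{c\in C:c>\sigma\}\in C$. If $\tau>\sigma$, then $C\cap[m,\tau]=(C\cap[m,\sigma])\cup\{\tau\}$, so $\tau\in S$, a contradiction. If $\tau=\sigma$, then $U\supset[\sigma,z)$ for some $z>\sigma$, and there is $c\in C$ with $\sigma<c<z$. So $U\supset[\sigma,c]$ and $c\in S$, a contradiction.

Hence $M\in S$, that is, $C$ is covered by finitely many members of $\mathcal U$. $\square$

So $X$ is $\omega$-bounded, thus countably compact and pseudocompact. As a linearly ordered space it is hereditarily normal (a textbook theorem), hence Tychonoff.

## 11. A $\pi$-base of intervals of order exactly $\kappa$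

Let $T'=\{s\in T:\operatorname{dom}s\text{ is a successor}\}$. For $s\in T'$ let $G_s=(s^-,s^+)$. By Lemma 8, $N_s=[s^-,s^+]$, so $G_s=N_s\setminus\{s^-,s^+\}$. This is open, and it is nonempty since it contains $(s^\frown0)^-$.

**Step 1: $\{G_s:s\in T'\}$ is a $\pi$-base.** Let $U$ be open and nonempty, and suppose $r^-\in U$. Since $r^-$ is not the maximum of $X$, $U\supset[r^-,y)$ for some $y>r^-$. By the right-side computation in Section 8, $(r^\frown(n+1))^-<y$ for some $n\in\mathbb Z$. All elements of $N_{r^\frown n}$ are above $r^-$ and below $(r^\frown(n+1))^-$. Hence $G_{r^\frown n}\subset N_{r^\frown n}\subset U$, and $r^\frown n\in T'$. The case $r^+\in U$ is symmetric.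

**Step 2: the $\pi$-base is tree-like.** If $s\subsetneq t$ are in $T'$, then $N_t\subset N_s$. Moreover $s^\pm\notin N_t$, because $s^\pm(\operatorname{dom}s)=\pm\infty\ne t(\operatorname{dom}s)$. So $N_t\subset G_s$, and in particular $G_t\subset G_s$. If $s,t$ are incomparable, then $N_s\cap N_t=\emptyset$, hence $G_s\cap G_t=\emptyset$.

**Step 3: every point is in at most $\kappa$ members.** If $x\in G_s$, then $s\subset x$, so $s$ is determined by $x$ and $\operatorname{dom}s\le\operatorname{dom}x$. Since $\operatorname{dom}x<\lambda=\kappa^+$, there are at most $\kappa$ such $s$. This proves part 2 of Theorem 7.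

**Step 4: every $\pi$-base has order at least $\kappa$.** We apply Lemma 2 with $Q=T'$ and $P_s=G_s$. It is nonempty, since it contains $\emptyset^\frown0$. (Q1): if $t\in T'$, then $\operatorname{dom}t$ is a successor, hence small, so $0,1\in I_{\operatorname{dom}t}=\mathbb Z$ and $t^\frown0,t^\frown1\in T'$. (Q2): let $\alpha\le\kappa$ be a limit and $(t_\beta)_{\beta<\alpha}$ a $\subset$-increasing family in $T'$. Its union $u$ has domain below $\lambda$, because $\lambda=\kappa^+$ is regular. So $u\in T$, and $t=u^\frown i$ with any $i\in I_{\operatorname{dom}u}$ is an element of $T'$ extending all $t_\beta$. By Steps 1 and 2 the remaining hypotheses hold. So for every $\pi$-base $\mathcal B$ of $X$ some nonempty open set $G_t$ is contained in at least $\kappa$ members of $\mathcal B$. This is part 1 of Theorem 7.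

For $\kappa\ge\omega_1$, any point of this $G_t$ lies in uncountably many members of $\mathcal B$, so $X$ has no point-countable $\pi$-base. Theorem 7 is proved. $\square$

## 12. Density of the ordered example for $\kappa=\omega_1$

Proposition 1 says that a counterexample has density at least $\omega_2$. We compare this with the space $X$ of Theorem 7 for $\kappa=\omega_1$, where $\lambda=\omega_2$. Choosing one point from each member of a $\pi$-base gives a dense set, so $d(X)\le|T'|$. Each $I_\xi$ has at most $\omega_1$ elements, and there are $\omega_2$ possible domains, each of size at most $\omega_1$. Hence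
$$|T'|\le\omega_2\cdot\omega_1^{\omega_1}=\omega_2\cdot2^{\omega_1}=2^{\omega_1},$$
because $\omega_2\le2^{\omega_1}$. So $\omega_2\le d(X)\le2^{\omega_1}$, the lower bound coming from Proposition 1.

If $2^{\omega_1}=\omega_2$ (for example under GCH), then $d(X)=\omega_2$ exactly. So the bound of Proposition 1 is consistently attained, even by $\omega$-bounded linearly ordered spaces.
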